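\title{Lucas sequences at the index $(p+1)/4$ for primes with $2p=x^2+(k^2+4)y^2$}

\begin{abstract}
Let $k$ be an odd integer, $k^2+4=dm^2$, and let $p\equiv 3\pmod 4$ be a prime with $2p=x^2+dy^2$. A computation in the field with $p^2$ elements shows that the Lucas sequence $V_n(k,-1)$ satisfies $V_{(p+1)/4}(k,-1)\equiv\pm 2^{(p+1)/4}\pmod p$. We determine the sign in terms of $p$, $my$ and $k$ modulo $16$, which for $m=1$ proves a conjectured formula for all odd $k$, and we also determine $U_{(p+1)/4}(k,-1)$ modulo $p$. The signs are read off from a Frobenius element in a cyclic octic extension of $\mathbb Q(\sqrt{-d})$. Artin reciprocity turns this element into a local symbol at $2$, and a $2$-adic comparison of $\frac12(k+\sqrt{k^2+4})$ with the golden ratio reduces the symbol to two numerical values.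
\end{abstract}

\section{Introduction}

For integers $a,b$ the Lucas sequences $U_j(a,b)$ and $V_j(a,b)$ are the solutions of the recurrence $W_{j+1}=aW_j-bW_{j-1}$ $(j\ge1)$ with $U_0=0$, $U_1=1$ and $V_0=2$, $V_1=a$. We fix an odd integer $k$, take $(a,b)=(k,-1)$, and write $U_j=U_j(k,-1)$, $V_j=V_j(k,-1)$. Put
\[
D=k^2+4,\qquad \varepsilon=\frac{k+\sqrt D}2,\qquad \bar\varepsilon=\frac{k-\sqrt D}2 .
\]
These are the roots of $X^2-kX-1$, so $\varepsilon\bar\varepsilon=-1$, and
\[
V_j=\varepsilon^j+\bar\varepsilon^j,\qquad \sqrt D\,U_j=\varepsilon^j-\bar\varepsilon^j,\qquad \varepsilon^j=\tfrac12\bigl(V_j+U_j\sqrt D\bigr).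
\]
For $k=1$ the unit $\varepsilon$ is the golden ratio $\varphi=\frac{1+\sqrt5}2$, and $V_j=L_j$, $U_j=F_j$ are the Lucas and Fibonacci numbers.

Let $p\equiv3\pmod 4$ be a prime modulo which $D$ is not a square. In $\mathbb F_{p^2}=\mathbb F_p(\sqrt D)$ the $p$-th power map exchanges $\varepsilon$ and $\bar\varepsilon$, so $\varepsilon^{p+1}=-1$, and $\varepsilon^{(p+1)/4}$ is one of the four primitive eighth roots of unity. This forces $V_{(p+1)/4}\equiv\pm2^{(p+1)/4}\pmod p$ (see Lemma~\ref{lem:TJ}), but it does not decide the sign. The question of this paper is to find that sign when $p$ is given by a representation $2p=x^2+(k^2+4)y^2$. A formula for it is conjectured in \cite{source}. We prove the formula in a form that allows square factors of $k^2+4$ to be removed and that also determines $U_{(p+1)/4}$.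

For an odd integer $a$ of either sign, or a $2$-adic unit $a$, put
\[
\left(\frac2a\right)=(-1)^{(a^2-1)/8},\qquad
\left(\frac{-2}a\right)=\begin{cases}\phantom{-}1&\text{if }a\equiv1,3\pmod 8,\\-1&\text{if }a\equiv5,7\pmod 8.\end{cases}
\]
Both are characters of $(\mathbb Z/8\mathbb Z)^*$; the first is even and the second is odd.

\begin{theorem}\label{thm:main}
Let $k$ be an odd integer and $k^2+4=dm^2$ with integers $d,m\ge1$. Let $p\equiv3\pmod4$ be a prime with $2p=x^2+dy^2$, $x,y\in\mathbb Z$. Then $m,x,y$ are odd and prime to $p$. Put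
\[
n=\frac{p+1}4,\qquad s=\left(\frac2{(p-1)/2}\right)\left(\frac2{my}\right)=(-1)^{\frac{\left(\frac{p-1}2my\right)^2-1}8}.
\]
\begin{itemize}
\item[(A)] Modulo $p$,
\[
V_n(k,-1)\equiv\begin{cases}
\phantom{-}s\,(-2)^n&\text{if }k\equiv1,11\pmod{16},\\
-s\,(-2)^n&\text{if }k\equiv3,9\pmod{16},\\
\phantom{-}s\,2^n&\text{if }k\equiv5,15\pmod{16},\\
-s\,2^n&\text{if }k\equiv7,13\pmod{16}.
\end{cases}
\]
\item[(B)] $\displaystyle U_n(k,-1)\equiv(-1)^{\frac{k-1}2}\left(\frac{-2}{mxy}\right)\frac y{mx}\,V_n(k,-1)\pmod p$.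
\end{itemize}
\end{theorem}

The conjecture of \cite{source} is part (A) with $m=1$, $d=k^2+4$; it therefore holds for every odd $k$. The case $k=1$ was proved by C.~N.~Beli. Our proof does not use that result and covers $k=1$ as well. Parts (A) and (B) together determine $\varepsilon^{(p+1)/4}=\frac12(V_n+U_n\sqrt D)$ modulo $p$.

The proof has four steps. Section~\ref{sec:signs} reduces the theorem to two signs $T$ and $J$. Sections~\ref{sec:octic} and~\ref{sec:rec} encode them in a Frobenius element of a cyclic extension of degree $8$ of $\mathbb Q(\sqrt{-d})$ that is unramified outside $2$; the element $x+y\sqrt{-d}$ of norm $2p$ and Artin reciprocity express this Frobenius element by a local symbol at $2$. Section~\ref{sec:G} computes the symbol for $k=1$, where formal properties leave only two values open, and the primes $3$ and $7$ supply them. Section~\ref{sec:compare} shows that $2$-adically $\varepsilon$ is $\varphi$ times a fourth power, which transfers the result to every $k$.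

\section{Two signs}\label{sec:signs}

From now on $k,d,m,p,x,y,n,s$ are as in Theorem~\ref{thm:main}.

\begin{lemma}\label{lem:TJ}
We have $D\equiv d\equiv5\pmod 8$, the integers $m,x,y$ are odd, $p\nmid Dxy$, and $D$ is not a square modulo $p$. In the field $\mathbb F=\mathbb Z[\varepsilon]/p\mathbb Z[\varepsilon]$ the element $i_p=y\sqrt D/(mx)$ satisfies $i_p^2=-1$, and there are signs $T,J\in\{\pm1\}$ with
\begin{equation}\label{eq:epsn}
(\varepsilon/2)^n=\frac{T+i_pJ}2\quad\text{in }\mathbb F .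
\end{equation}
They satisfy
\begin{equation}\label{eq:VU}
V_n\equiv T\,2^n,\qquad U_n\equiv J\,2^n\,\frac y{mx}\pmod p .
\end{equation}
\end{lemma}

\begin{proof}
As $k$ is odd, $D\equiv5\pmod8$, so $m$ is odd and $d\equiv5\pmod 8$. Since $x^2+dy^2$ is even, $x\equiv y\pmod 2$, and since $4\nmid 2p$ both are odd. A prime $p\equiv3\pmod 4$ that divides $k^2+2^2$ divides $2$, so $p\nmid D$. If $p$ divided one of $x,y$, it would divide both, because $p\nmid d$, and then $p^2\mid2p$. From $-D\equiv(mx/y)^2\pmod p$ and the fact that $-1$ is not a square modulo $p$ we see that $D$ is not a square. Hence $X^2-kX-1$ is irreducible modulo $p$, the ring $\mathbb F$ is a field with $p^2$ elements, and $z\mapsto z^p$ sends $\varepsilon$ to $\bar\varepsilon$ and $\sqrt D=2\varepsilon-k$ to $-\sqrt D$. Also $i_p^2=dy^2/x^2=-1$.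

Since $2^{p+1}=4$ in $\mathbb F_p$, we get $(\varepsilon/2)^{4n}=(\varepsilon/2)^{p+1}=\varepsilon\bar\varepsilon/4=-\frac14$. The four distinct elements $\frac12(\pm1\pm i_p)$ have fourth power $-\frac14$, so they are all the roots of $X^4+\frac14$, and \eqref{eq:epsn} follows. Its $p$-th power is $(\bar\varepsilon/2)^n=\frac12(T-i_pJ)$. Adding and subtracting, $V_n=2^nT$ and $\sqrt D\,U_n=2^ni_pJ$ in $\mathbb F$, which is \eqref{eq:VU}.
\end{proof}

The parity argument uses only that $p$ is odd and gives $2p\equiv1+5\pmod8$. So for odd $p$ the condition $p\equiv3\pmod4$ follows from the representation.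

\subsection*{Reduction to $k\equiv1,3\pmod8$}
Replacing $k$ by $-k$ replaces $(\varepsilon,\bar\varepsilon)$ by $(-\bar\varepsilon,-\varepsilon)$, so $V_n(-k,-1)=(-1)^nV_n(k,-1)$ and $U_n(-k,-1)=(-1)^{n-1}U_n(k,-1)$, while $D,d,m,x,y,s$ do not change. The classes $k\equiv5,15,7,13$ correspond to $-k\equiv11,1,9,3\pmod{16}$, and $(-1)^n(-2)^n=2^n$, so the last two lines of (A) follow from the first two. In (B) both $U_n/V_n$ and $(-1)^{(k-1)/2}$ change sign. By \eqref{eq:VU}, $U_n\equiv TJ\frac y{mx}V_n$. It is therefore enough to prove that for $k\equiv1,3\pmod 8$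
\begin{equation}\label{eq:goal}
T=\begin{cases}\phantom{-}(-1)^ns&\text{if }k\equiv1,11\pmod{16},\\-(-1)^ns&\text{if }k\equiv3,9\pmod{16},\end{cases}\qquad\quad
TJ=(-1)^{\frac{k-1}2}\left(\frac{-2}{mxy}\right).
\end{equation}

\begin{example}[$k=1$]\label{ex:k1}
Here $d=5$, $m=1$. The table gives four primes with $2p=x^2+5y^2$. The signs come from \eqref{eq:VU} by comparing $L_n$ with $2^n$ and $F_n$ with $2^ny/x$ modulo $p$.
\[
\begin{array}{c|cc|c|cc|cc|cc|c}
p&x&y&n&L_n&2^n&F_n&2^ny/x&T&J&x/y\bmod16\\\hline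
3&1&1&1&1&2&1&2&-&-&1\\
7&3&1&2&3&4&1&6&-&-&3\\
43&9&1&11&199\equiv27&2048\equiv27&89\equiv3&3&+&+&9\\
23&1&3&6&18&64\equiv18&8&54\equiv8&+&+&11
\end{array}
\]
We shall see that for $k=1$ the pair $(T,J)$ depends only on $x/y$ modulo $16$ and changes sign when $x/y$ moves by $8$. The first two rows are an input to the proof; the last two are then predicted.
\end{example}

\begin{example}[$k=11$]\label{ex:k11}
Here $D=125$, we may take $d=5$, $m=5$, and $\varepsilon=\frac{11+5\sqrt5}2=\varphi^5=\varphi\eta^4$ with $\eta=\varphi$. If $2p=x^2+5y^2$, then in $\mathbb F_{p^2}$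
\[
\varepsilon^n=\varphi^n\eta^{p+1}=\varphi^n\,\eta\bar\eta=-\varphi^n .
\]
The element $i_p=y\sqrt{125}/(5x)=y\sqrt5/x$ is the same as for $k=1$, so $T$ and $J$ are the negatives of the signs for $k=1$. This agrees with \eqref{eq:goal}: passing from $(k,m)=(1,1)$ to $(11,5)$ multiplies $s$ by $\left(\frac25\right)=-1$ and the right side of the second formula by $(-1)^5\left(\frac{-2}5\right)=1$. So a fourth power $\eta^4$ in $\varepsilon$ contributes only the norm of $\eta$. For general $k$ the units $\varepsilon$ and $\varphi$ lie in different number fields, but both lie in $\mathbb Q_2(\sqrt5)$, because $D/5\equiv1\pmod8$ is a $2$-adic square, and there a factorization $\varepsilon=\varphi\eta^4$ will exist whenever $k\equiv1,3\pmod 8$. The task is to move the problem from the prime $p$ to the prime $2$.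
\end{example}

\section{A cyclic extension of degree eight}\label{sec:octic}

We want a Galois group that sees the element \eqref{eq:epsn}. If $\alpha^4=\varepsilon/2$, then $(\varepsilon/2)^n=\alpha^{p}\cdot\alpha$, and $\alpha^p$ is the image of $\alpha$ under a Frobenius element $\Phi$ at a prime of degree one. The prime $p$ is inert in $\mathbb Q(i)$ and in $\mathbb Q(\sqrt D)$ and splits in $\mathbb Q(\sqrt{-D})$, so the last field is the base. The factor $\frac12$ matters: the norm $-\frac14$ of $\varepsilon/2$ is a fourth power in $\mathbb Q(i)$, whereas the norm $-1$ of $\varepsilon$ is not a fourth power in $\mathbb Q(i,\sqrt D)$, a field that does not contain $\sqrt2$. We need the construction over $\mathbb Q$ and over $\mathbb Q_2$, so we carry it out over a general field.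

Recall that if $\Gamma$ is an abelian subgroup of index $2$ in a finite group $\mathcal G$ and $\rho\in\mathcal G\setminus\Gamma$, the transfer $\mathrm{Ver}\colon\mathcal G\to\Gamma$ is the homomorphism with $\mathrm{Ver}(\gamma)=\gamma\cdot\rho\gamma\rho^{-1}$ for $\gamma\in\Gamma$ and $\mathrm{Ver}(g)=g^2$ for $g\notin\Gamma$.

\begin{lemma}\label{lem:octic}
Let $L$ be a field of characteristic $0$ and $\Delta\in L$ such that $E=L(i,\sqrt\Delta)$, $i^2=-1$, has degree $4$ over $L$. Let $F=L(i\sqrt\Delta)$, and let a bar denote the nontrivial automorphism of $E/F$, so that $\bar i=-i$ and $\overline{\sqrt\Delta}=-\sqrt\Delta$. Let $e\in L(\sqrt\Delta)$ with $e\bar e=-1$, and $M=E(\alpha)$ with $\alpha^4=e/2$. Then $M/L$ is Galois. Put $\mathcal G=\mathrm{Gal}(M/L)$, $\Gamma=\mathrm{Gal}(M/F)$, $\Gamma_0=\mathrm{Gal}(M/E)$, and $\omega_e(\sigma)=\sigma(\alpha)\alpha$ for $\sigma\in\Gamma\setminus\Gamma_0$.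
\begin{itemize}
\item[(a)] $\omega_e(\sigma)$ lies in $W=\{\frac{\pm1\pm i}2\}$ and does not depend on the choice of $\alpha$.
\item[(b)] $\Gamma$ is cyclic of order $8$, every $\sigma\in\Gamma\setminus\Gamma_0$ generates it, and $|\Gamma_0|=4$. Moreover $\omega_e(\sigma^{-1})=\overline{\omega_e(\sigma)}$, and $\omega_e(\sigma\tau_0)=-\omega_e(\sigma)$ for the element $\tau_0$ of order $2$ in $\Gamma$.
\item[(c)] If $\eta\in L(\sqrt\Delta)$ and $\eta\bar\eta=\pm1$, then $e\eta^4$ defines the same field $M$, and $\omega_{e\eta^4}=\eta\bar\eta\,\omega_e$.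
\item[(d)] The transfer $\mathcal G\to\Gamma$ is trivial.
\end{itemize}
\end{lemma}

\begin{proof}
We have $\bar e/2=-\frac14(e/2)^{-1}=\left(\frac{1+i}2\right)^4\alpha^{-4}$. A conjugate of $\alpha$ over $L$ is a fourth root of $e/2$ or of $\bar e/2$, so it has the form $i^j\alpha$ or $i^j\frac{1+i}2\alpha^{-1}$ and lies in $M$. Hence $M/L$ is Galois.

(a) An element $\sigma\in\Gamma\setminus\Gamma_0$ acts on $E$ as the bar, so $\omega_e(\sigma)^4=\frac{\bar e}2\cdot\frac e2=-\frac14$, and $W$ is the set of fourth roots of $-\frac14$. Also $\sigma(i^j\alpha)\,i^j\alpha=i^{-j}i^j\sigma(\alpha)\alpha$.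

(b) Let $\omega=\omega_e(\sigma)$. From $\sigma(\alpha)=\omega\alpha^{-1}$ we get $\sigma^2(\alpha)=\bar\omega\omega^{-1}\alpha=\pm i\alpha$. Since $\sigma^2$ fixes $E$, it has order $4$, so $\sigma$ has order $8$. As $[M:F]\le4\cdot2$, the first sentence follows, and $\tau_0=\sigma^4$ sends $\alpha$ to $-\alpha$, which gives the last formula. If $\sigma^{-1}(\alpha)=\omega'\alpha^{-1}$, applying $\sigma$ gives $\alpha=\overline{\omega'}\omega^{-1}\alpha$, so $\omega'=\bar\omega$.

(c) The element $\alpha\eta$ is a fourth root of $e\eta^4/2$, the norm of $e\eta^4$ is $-1$, and $\sigma(\alpha\eta)\,\alpha\eta=\sigma(\alpha)\alpha\cdot\bar\eta\eta$.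

(d) Let $\rho\in\mathcal G\setminus\Gamma$. It moves $i\sqrt\Delta$, so it moves exactly one of $i$ and $\sqrt\Delta$, and $\rho^2$ fixes $E$. If $\rho$ fixes $i$ and moves $\sqrt\Delta$, then $\rho(\alpha)=\beta\alpha^{-1}$ with $\beta\in W$ fixed by $\rho$, so $\rho^2(\alpha)=\beta(\beta\alpha^{-1})^{-1}=\alpha$. If $\rho$ moves $i$ and fixes $\sqrt\Delta$, then $\rho(\alpha)=i^j\alpha$ and $\rho^2(\alpha)=i^{-j}i^j\alpha=\alpha$. Thus $\rho^2=1$ for all $\rho\notin\Gamma$. Applied to $\rho\gamma$ this gives $\rho\gamma\rho^{-1}=\gamma^{-1}$ for $\gamma\in\Gamma$, so $\mathcal G$ is dihedral of order $16$, and both formulas for the transfer give $1$.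
\end{proof}

Part (c) is the Galois-theoretic form of the computation in Example~\ref{ex:k11}.

\section{From the prime $p$ to the prime $2$}\label{sec:rec}

\subsection*{Facts from class field theory}
For a finite abelian extension $L'/L$ of finite extensions of $\mathbb Q_\ell$, the norm residue symbol $a\mapsto(a,L'/L)$ is a surjective homomorphism $L^*\to\mathrm{Gal}(L'/L)$ with kernel $N_{L'/L}L'^*$. We use the following properties; for the local ones see \cite[Ch.~XI, \S3, and Ch.~XIII]{Serre} and \cite[Ch.~VI]{CF}.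
\begin{itemize}
\item[(R1)] If $L'/L$ is unramified, then $(a,L'/L)=\mathrm{Frob}^{\,v(a)}$, where $v$ is the normalized valuation of $L$ and $\mathrm{Frob}$ induces $z\mapsto z^q$ on the residue field, $q$ being the size of the residue field of $L$.
\item[(R2)] If $L_0\subseteq L$, $L_0'/L_0$ is abelian and $L_0'\subseteq L'$, then $(a,L'/L)$ restricts on $L_0'$ to $(N_{L/L_0}a,L_0'/L_0)$.
\item[(R3)] If $L_0\subseteq L$, $L'/L_0$ is Galois with group $\mathcal G$, and $a\in L_0^*$, then $(a,L'/L)=\mathrm{Ver}(g)$, where $\mathrm{Ver}\colon\mathcal G\to\mathrm{Gal}(L'/L)$ is the transfer and $g\in\mathcal G$ is any element that restricts to the symbol of $a$ on the maximal abelian extension of $L_0$ in $L'$.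
\item[(R4)] (Artin reciprocity.) Let $M/F$ be a finite abelian extension of number fields with $F$ totally complex, and $\xi\in F^*$. For a prime $v$ of $F$ above $\ell$ choose an embedding $\iota\colon M\to\overline{\mathbb Q}_\ell$ that induces $v$, let $\widehat F,\widehat M$ be the fields generated over $\mathbb Q_\ell$ by $\iota F,\iota M$, and let $(\xi,M/F)_v$ be the image of $(\iota\xi,\widehat M/\widehat F)$ under the injection $\mathrm{Gal}(\widehat M/\widehat F)\to\mathrm{Gal}(M/F)$, $\hat\sigma\mapsto\iota^{-1}\hat\sigma\iota$. It does not depend on $\iota$, and $\prod_v(\xi,M/F)_v=1$.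
\end{itemize}

\subsection*{The local fields}
Fix $i,\sqrt5\in\overline{\mathbb Q}_2$ and put $\theta=i\sqrt5$, so $\theta^2=-5$. None of $-1,5,-5$ is a square in $\mathbb Q_2$, so $\widehat E=\mathbb Q_2(i,\sqrt5)$ has degree $4$. Let $\widehat F=\mathbb Q_2(\theta)$, let
\[
R=\mathbb Z_2[\varphi]=\Bigl\{\tfrac{a+b\sqrt5}2: a,b\in\mathbb Z_2,\ a\equiv b\!\!\pmod 2\Bigr\}
\]
be the ring of integers of the unramified extension $\mathbb Q_2(\sqrt5)$, and write $N(z)=z\bar z$ for $z\in R$. For $e\in R$ with $N(e)=-1$, Lemma~\ref{lem:octic} with $L=\mathbb Q_2$, $\Delta=5$ gives a field $M_e$, groups $\widehat\Gamma\supset\widehat\Gamma_0$ and a function $\omega_e$. Put $\psi_e(\xi)=(\xi,M_e/\widehat F)\in\widehat\Gamma$ for $\xi\in\widehat F^*$.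

\begin{lemma}\label{lem:psi}
\begin{itemize}
\item[(a)] $\psi_e(\xi)\in\widehat\Gamma_0$ if and only if $N_{\widehat F/\mathbb Q_2}\xi\in2^{\mathbb Z}(1+4\mathbb Z_2)$.
\item[(b)] $\psi_e(a)=1$ for all $a\in\mathbb Q_2^*$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $\widehat E=\widehat F(i)$, the element $\psi_e(\xi)$ lies in $\widehat\Gamma_0$ if and only if it fixes $i$. By (R2) this holds if and only if $N_{\widehat F/\mathbb Q_2}\xi$ is a norm from $\mathbb Q_2(i)$. The norm group has index $2$ and contains $2=1^2+1^2$, $5=1^2+2^2$ and all squares; these generate $2^{\mathbb Z}(1+4\mathbb Z_2)$, which has index $2$. (b) This is (R3) together with Lemma~\ref{lem:octic}(d).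
\end{proof}

For $t\in\mathbb Z_2^*$ the norm of $t+\theta$ is $t^2+5\equiv6\pmod8$, that is, $2v$ with $v\equiv3\pmod4$. So $\psi_e(t+\theta)\notin\widehat\Gamma_0$, and we may define
\[
G_e(t)=\omega_e\bigl(\psi_e(t+\theta)^{-1}\bigr)\in W\qquad(t\in\mathbb Z_2^*).
\]
If $\eta\in R$ and $N(\eta)=\pm1$, then $M_{e\eta^4}=M_e$, so $\psi_{e\eta^4}=\psi_e$, and Lemma~\ref{lem:octic}(c) gives
\begin{equation}\label{eq:twist}
G_{e\eta^4}=N(\eta)\,G_e .
\end{equation}

\begin{proposition}\label{prop:bridge}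
Let $u\in\mathbb Z_2^*$ with $u^2=D/5$, and put $e=\frac{k+u\sqrt5}2$ and $t=\frac{mx}{uy}$. Then $e\in R$, $N(e)=-1$, $t\in\mathbb Z_2^*$, and the signs of Lemma~\ref{lem:TJ} satisfy
\[
\frac{T+iJ}2=G_e(t),\qquad \frac{t^2+5}2=p\left(\frac m{uy}\right)^2 .
\]
\end{proposition}

\begin{proof}
As $k,u$ are odd, $e\in R$, and $N(e)=(k^2-D)/4=-1$. The second formula follows from $d=5u^2/m^2$, which turns $2p=x^2+dy^2$ into $2p=(uy/m)^2(t^2+5)$.

Fix $i,\sqrt D\in\overline{\mathbb Q}$ and put $\sqrt{-d}=i\sqrt D/m$. Since $D\equiv5\pmod8$ is positive and not a square, $\mathbb Q(i,\sqrt D)$ has degree $4$. Apply Lemma~\ref{lem:octic} with $L=\mathbb Q$, $\Delta=D$ and the unit $\varepsilon$; this gives $F=\mathbb Q(\sqrt{-d})$, $E$, $M=E(\alpha)$, $\Gamma$, $\Gamma_0$ and $\omega_\varepsilon$. The field $M$ arises from $F$ by adjoining roots of $X^2+1$ and then of $X^4-\varepsilon/2$. Since $\varepsilon/2$ is a unit at every prime not above $2$, both polynomials are separable modulo such a prime,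 and $M/F$ is unramified outside $2$.

\emph{The Frobenius element.} Let $\xi=x+y\sqrt{-d}$, an algebraic integer of norm $2p$. As $-d\equiv3\pmod8$ is not a square in $\mathbb Q_2$, there is only one prime $\mathfrak q$ of $F$ above $2$, and $(\xi)=\mathfrak q\mathfrak p$ with $\mathfrak p$ a prime of norm $p$. Let $\mathfrak P$ be a prime of $M$ above $\mathfrak p$ and $\Phi\in\Gamma$ the Frobenius element of $\mathfrak p$, so $\Phi(z)\equiv z^p\pmod{\mathfrak P}$ for all $\mathfrak P$-integral $z\in M$. Then $\Phi(i)\equiv i^p=-i$, so $\Phi\notin\Gamma_0$, and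
\[
\omega_\varepsilon(\Phi)=\Phi(\alpha)\alpha\equiv\alpha^{p+1}=(\varepsilon/2)^n\pmod{\mathfrak P}.
\]
Reduction modulo $\mathfrak P$ embeds the field $\mathbb F$ of Lemma~\ref{lem:TJ} into the residue field of $\mathfrak P$. From $\xi\in\mathfrak P$ we get $i\sqrt D/m\equiv-x/y$, hence $\sqrt D\equiv imx/y$, so $i_p$ is the residue of $i$. The four elements of $W$ are distinct modulo $\mathfrak P$, and \eqref{eq:epsn} gives $\omega_\varepsilon(\Phi)=\frac{T+iJ}2$.

\emph{Reciprocity.} Apply (R4) to $\xi$. At a prime $v\ne\mathfrak p,\mathfrak q$ the extension is unramified and $\xi$ is a unit, so the factor is $1$ by (R1). At $\mathfrak p$ the factor is $\Phi$, again by (R1). Hence $\Phi=(\xi,M/F)_{\mathfrak q}^{-1}$.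

\emph{The factor at $\mathfrak q$.} Any embedding $\overline{\mathbb Q}\to\overline{\mathbb Q}_2$ sends $i$ to $\pm i$ and $\sqrt D$ to $\pm u\sqrt5$, and $\mathrm{Gal}(E/\mathbb Q)$ changes the two signs independently. So there is an embedding $\iota$ with $\iota(i)=i$ and $\iota(\sqrt D)=u\sqrt5$. It induces $\mathfrak q$ on $F$. We have $\iota(\varepsilon)=e$ and $\iota(\sqrt{-d})=\frac um\theta$, so $\iota F$ and $\iota M$ generate $\widehat F$ and $M_e$, and $\iota(\alpha)$ is a fourth root of $e/2$. If $\hat\sigma\in\widehat\Gamma\setminus\widehat\Gamma_0$ and $\sigma=\iota^{-1}\hat\sigma\iota$, then $\iota(\omega_\varepsilon(\sigma))=\hat\sigma(\iota\alpha)\,\iota\alpha=\omega_e(\hat\sigma)$. Finally $\iota(\xi)=x+\frac{uy}m\theta=\frac{uy}m(t+\theta)$, so $\psi_e(\iota\xi)=\psi_e(t+\theta)$ by Lemma~\ref{lem:psi}(b). Therefore $\frac{T+iJ}2=\iota(\omega_\varepsilon(\Phi))=\omega_e(\psi_e(t+\theta)^{-1})=G_e(t)$.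
\end{proof}

This proof is where the representation $2p=x^2+dy^2$ does its work: it provides a generator of $\mathfrak q\mathfrak p$, so that only the primes $\mathfrak p$ and $\mathfrak q$ enter the product formula. The assumption that $k$ is odd makes the fields $\widehat F$ and $\widehat E$ independent of $k$.

\section{The local symbol for the golden ratio}\label{sec:G}

Let $\psi=\psi_\varphi$, $\omega=\omega_\varphi$ and $G=G_\varphi$. We know $\psi$ only as a homomorphism $\widehat F^*/\mathbb Q_2^*\to\widehat\Gamma$ onto a cyclic group of order $8$ for which Lemma~\ref{lem:psi}(a) describes the preimage of $\widehat\Gamma_0$. This nearly determines $G$, because elements of $\widehat F^*$ close to $1$ are squares or fourth powers up to scalars.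

\begin{lemma}\label{lem:Gprops}
For $t,t_1\in\mathbb Z_2^*$:
\begin{itemize}
\item[(a)] $G(-t)=\overline{G(t)}$;
\item[(b)] $G(t_1)=G(t)$ if $t_1\equiv t\pmod{16}$;
\item[(c)] $G(t+8)=-G(t)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $(-t+\theta)(t+\theta)=-(t^2+5)\in\mathbb Q_2^*$, we have $\psi(-t+\theta)=\psi(t+\theta)^{-1}$. Now use $\omega(\sigma^{-1})=\overline{\omega(\sigma)}$.

(b) We first show that $\psi(1+8b\theta)=1$ for $b\in\mathbb Z_2$. Let $c_1\in\mathbb Z_2$. The polynomial $f(c)=20c_1c^2+c-c_1$ satisfies $f(c_1)\equiv0$ and $f'(c_1)\equiv1\pmod2$, so by Hensel's lemma it has a root $c\equiv c_1\pmod2$ in $\mathbb Z_2$. Then $c=c_1(1-20c^2)$, and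
\[
(1+2c\theta)^2=(1-20c^2)+4c\theta=(1-20c^2)(1+4c_1\theta).
\]
Hence $\psi(1+4c_1\theta)=\psi(1+2c\theta)^2$. For $c_1=2b$ the root $c$ is even, so $1+2c\theta=1+4(c/2)\theta$, and the same step gives $\psi(1+8b\theta)=\psi(1+2c'\theta)^4$ with $c'\in\mathbb Z_2$. The norm of $1+2c'\theta$ is $1+20c'^2\equiv1\pmod4$, so $\psi(1+2c'\theta)$ lies in the group $\widehat\Gamma_0$ of order $4$, and its fourth power is $1$.

Now let $t_1\equiv t\pmod{16}$. Then
\[
\frac{t_1+\theta}{t+\theta}=\frac{(t_1+\theta)(t-\theta)}{t^2+5}=\frac{tt_1+5}{t^2+5}\left(1+\frac{t-t_1}{tt_1+5}\,\theta\right),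
\]
and $tt_1+5\equiv t^2+5\equiv6\pmod8$, so the coefficient of $\theta$ lies in $8\mathbb Z_2$. Thus $\psi(t_1+\theta)=\psi(t+\theta)$.

(c) We have $(1+\theta)^2=-4+2\theta$ and $(1+\theta)^4=-4-16\theta=-4(1+4\theta)$. The element $\psi(1+\theta)\notin\widehat\Gamma_0$ has order $8$, so $\psi(1+4\theta)=\psi(1+\theta)^4=\tau_0$. Moreover
\[
(t+\theta)(1+4\theta)=(t-20)+(1+4t)\theta=(1+4t)(t'+\theta),\qquad t'=\frac{t-20}{1+4t}.
\]
So $\psi(t'+\theta)=\psi(t+\theta)\tau_0$, and $G(t')=-G(t)$ by Lemma~\ref{lem:octic}(b). Since $4t^2\equiv4\pmod{16}$, we have $(t+8)(1+4t)=t+8+4t^2+32t\equiv t+12\equiv t-20\pmod{16}$. Hence $t'\equiv t+8\pmod{16}$, and (b) finishes the proof.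
\end{proof}

The maps $t\mapsto-t$ and $t\mapsto t+8$ have the two orbits $\{1,7,9,15\}$ and $\{3,5,11,13\}$ on the odd classes modulo $16$, so two values of $G$ remain to be found. We obtain them by reading Proposition~\ref{prop:bridge} backwards. For $k=1$, $d=5$, $m=1$, $u=1$ it says that $G(x/y)=\frac{T+iJ}2$, and the rows $p=3$ and $p=7$ of Example~\ref{ex:k1} give $G(1)=G(3)=\frac{-1-i}2$. Write $G(t)=\frac12(T_0(t)+iJ_0(t))$. By Lemma~\ref{lem:Gprops}(c), $G(9)=G(11)=\frac{1+i}2$, in agreement with the rows $p=43$ and $p=23$, and part (a) gives the values at $15,13,7,5$: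
\[
\begin{array}{c|cccccccc}
t\bmod16&1&3&5&7&9&11&13&15\\\hline
T_0(t)&-&-&+&+&+&+&-&-\\
J_0(t)&-&-&-&-&+&+&+&+
\end{array}
\]
Multiplying the two rows,
\begin{equation}\label{eq:TJ0}
T_0(t)J_0(t)=\left(\frac{-2}t\right).
\end{equation}
The function $T_0$ is even, so it should be expressed through $t^2$, and the second formula of Proposition~\ref{prop:bridge} suggests the quantity $(t^2+5)/2$.

\begin{lemma}\label{lem:h}
Let $t,\lambda\in\mathbb Z_2^*$ satisfy $\frac{t^2+5}2=p\lambda^2$. Then
$T_0(t)=(-1)^{n}\left(\frac2{(p-1)/2}\right)\left(\frac2\lambda\right)$.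
\end{lemma}

\begin{proof}
For $q\in\mathbb Z_2$, $q\equiv3\pmod4$, let $h(q)=-1$ if $q\equiv3,7$ and $h(q)=1$ if $q\equiv11,15\pmod{16}$; thus $h(q+8)=-h(q)$. The class of $t$ modulo $16$ determines $t^2$ modulo $32$, and $t\equiv\pm1,\pm3,\pm5,\pm7$ gives $\frac{t^2+5}2\equiv3,7,15,11\pmod{16}$. By the table, $T_0(t)=h\bigl(\frac{t^2+5}2\bigr)=h(p\lambda^2)$. Now $\lambda^2\equiv1$ or $9\pmod{16}$ according as $\left(\frac2\lambda\right)=1$ or $-1$, and $9p\equiv p+8\pmod{16}$, so $h(p\lambda^2)=\left(\frac2\lambda\right)h(p)$. Finally, for $p\equiv3,7,11,15\pmod{16}$ we have $(-1)^n=-,+,-,+$ and $\frac{p-1}2\equiv1,3,5,7\pmod8$, so $\left(\frac2{(p-1)/2}\right)=+,-,-,+$. The products $-,-,+,+$ are the values $h(p)$.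
\end{proof}

\section{Comparing $\varepsilon$ with the golden ratio}\label{sec:compare}

To use \eqref{eq:twist} we must write $e=\frac{k+u\sqrt5}2$ as $\varphi\eta^4$ and find $N(\eta)$. The idea is to approximate $e$ by $\pm\varphi^j$ so closely that the quotient is a fourth power of norm one. The freedom $u\mapsto-u$ lets us arrange $j\equiv1\pmod4$.

\begin{lemma}\label{lem:H}
Let $H=\{h\in R:N(h)=1\}$ and $H_r=H\cap(1+2^rR)$. Every element of $H_4$ is the fourth power of an element of $H_2$, we have $\varphi^{24}\in H_4$, and every $h\in H$ has the form $\pm\varphi^{2a}h_4$ with $a\in\mathbb Z$, $h_4\in H_4$.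
\end{lemma}

\begin{proof}
For $r\ge2$ the $2$-adic logarithm is an isomorphism $1+2^rR\to2^rR$ of groups, with inverse the exponential, and it commutes with conjugation. It maps $H_r$ onto the elements of trace zero in $2^rR$. Since $a+b\varphi$ has trace $2a+b$, the elements of trace zero in $R$ are the $a(1-2\varphi)=-a\sqrt5$, $a\in\mathbb Z_2$. So $\log H_r=2^r\sqrt5\,\mathbb Z_2$ for $r\ge2$. Hence $H_4=H_2^4$, and $H_2/H_4$ is cyclic of order $4$, generated by any element of $H_2\setminus H_3$. From $\varphi^3=2+\sqrt5$ we get $\varphi^6=9+4\sqrt5=1+4\varphi^3\in H_2\setminus H_3$. So $\varphi^{24}\in H_4$, and every element of $H_2$ lies in $\varphi^{6b}H_4$ for some $b$.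

It remains to bring $h\in H$ into $H_2$. The polynomial $X^2-X-1$ is irreducible modulo $2$, so $R/2R=\mathbb F_4$ and $\varphi^2$ generates $\mathbb F_4^*$. After multiplying by a power of $\varphi^2\in H$ we may assume $h=1+2z$ with $z=a+b\varphi\in R$. Then $N(h)=1$ reads $2a+b+2N(z)=0$, so $b$ is even and $h\equiv1+2a\equiv\pm1\pmod{4R}$. Thus $h$ or $-h$ lies in $H_2$.
\end{proof}

\begin{lemma}\label{lem:compare}
Let $k\equiv1,3\pmod8$. There are $u\in\mathbb Z_2^*$ with $u^2=D/5$ and $\eta\in R$ such that $\frac{k+u\sqrt5}2=\varphi\eta^4$, with $\nu=N(\eta)$ and $u$ as follows: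
\[
\begin{array}{c|cccc}
k\bmod16&1&3&9&11\\\hline
\nu&+1&+1&-1&-1\\
u\bmod8&1&5&1&5
\end{array}
\]
\end{lemma}

\begin{proof}
Since $D/5\equiv1\pmod 8$, there is $w\in\mathbb Z_2^*$ with $w^2=D/5$. The element $e_w=\frac{k+w\sqrt5}2\in R$ has norm $-1$, so $e_w/\varphi\in H$, and Lemma~\ref{lem:H} gives $e_w=\pm\varphi^jh$ with $j$ odd and $h\in H_4$. Conjugating and using $\bar\varphi=-\varphi^{-1}$, we get $e_{-w}=\mp\varphi^{-j}\bar h$ with $\bar h\in H_4$. One of $j,-j$ is $1$ modulo $4$, and $\varphi^{24}\in H_4$. So for a suitable $u=\pm w$,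
\[
e_u=\delta\varphi^jh,\qquad\delta=\pm1,\quad h\in H_4,\quad j\in\{1,5,9,-3,-7,-11\}.
\]
Write $2\varphi^j=A_j+B_j\sqrt5$. For $j>0$ we have $A_j=L_j$, $B_j=F_j$, and for odd $j>0$ we have $\varphi^{-j}=-\bar\varphi^{\,j}$, so $A_{-j}=-L_j$, $B_{-j}=F_j$:
\[
\begin{array}{c|cccccc}
j&1&-7&-11&5&9&-3\\\hline
A_j&1&-29&-199&11&76&-4\\
B_j&1&13&89&5&34&2\\
A_j\bmod16&1&3&9&11&12&12
\end{array}
\]
As $h\equiv1\pmod{16R}$, the difference $e_u-\delta\varphi^j$ has the form $8(a+b\sqrt5)$ with $a,b\in\mathbb Z_2$, so $k\equiv\delta A_j$ and $u\equiv\delta B_j\pmod{16}$. Because $k$ is odd, $j\ne9,-3$. In the other four cases $A_j\equiv1,3\pmod8$, so $-A_j\equiv7,5\pmod 8$, and the hypothesis on $k$ forces $\delta=1$. Thus $k\equiv1,3,9,11\pmod{16}$ corresponds to $j=1,-7,-11,5$, with $u\equiv1,13,89,5\pmod{16}$, that is, $u\equiv1,5,1,5\pmod8$. Choose $h'\in H_2$ with $h'^4=h$ and put $\eta=\varphi^{(j-1)/4}h'$. Then $e_u=\varphi\eta^4$ and $N(\eta)=(-1)^{(j-1)/4}$, where $(j-1)/4=0,-2,-3,1$.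
\end{proof}

For $k\equiv5,7\pmod8$ the same argument yields $\delta=-1$, which is why these classes were removed by the symmetry $k\mapsto-k$. The proof also explains the shape of Theorem~\ref{thm:main}: the classes of $k$ modulo $16$ are those of the traces of $\pm\varphi^j$, and Example~\ref{ex:k11} is the case $j=5$, $h=1$.

\section{Proof of Theorem~\ref{thm:main}}

By Section~\ref{sec:signs} it suffices to prove \eqref{eq:goal} for $k\equiv1,3\pmod8$. Take $u,\eta,\nu$ from Lemma~\ref{lem:compare} and put $t=\frac{mx}{uy}$. Proposition~\ref{prop:bridge} and \eqref{eq:twist} give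
\[
\frac{T+iJ}2=G_{\varphi\eta^4}(t)=\nu\,G(t),\qquad\text{that is,}\qquad T=\nu T_0(t),\quad J=\nu J_0(t).
\]
A character of $(\mathbb Z/8\mathbb Z)^*$ takes the same value at $a$ and at $a^{-1}$; we use this for both symbols.

For the first formula of \eqref{eq:goal}, apply Lemma~\ref{lem:h} with $\lambda=\frac m{uy}$, which is allowed by the second formula of Proposition~\ref{prop:bridge}:
\[
T=\nu\,(-1)^n\left(\frac2{(p-1)/2}\right)\left(\frac2{my}\right)\left(\frac2u\right)=\nu\left(\frac2u\right)(-1)^ns .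
\]
For $k\equiv1,3,9,11\pmod{16}$, Lemma~\ref{lem:compare} gives $\nu=+,+,-,-$ and $\left(\frac2u\right)=+,-,+,-$, so $\nu\left(\frac2u\right)=+,-,-,+$, as required.

For the second formula, \eqref{eq:TJ0} gives
\[
TJ=T_0(t)J_0(t)=\left(\frac{-2}t\right)=\left(\frac{-2}{mxy}\right)\left(\frac{-2}u\right).
\]
If $k\equiv1\pmod8$, then $u\equiv1\pmod 8$ and $\left(\frac{-2}u\right)=1$. If $k\equiv3\pmod8$, then $u\equiv5\pmod 8$ and $\left(\frac{-2}u\right)=-1$. In both cases $\left(\frac{-2}u\right)=(-1)^{(k-1)/2}$. This proves \eqref{eq:goal}, and with it Theorem~\ref{thm:main}. \qed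

\begin{thebibliography}{9}

\bibitem{CF}
Cassels--Fr\"ohlich, Ch.~VI.

\bibitem{Serre}
Serre, \emph{Local Fields}, Ch.~XI, \S3, and Ch.~XIII.

\bibitem{source}
\emph{Congruences for $\left(A+\sqrt{A^{2}+mB^{2}}\right)^{\frac{p-1}{2}}$ and $\left(b+\sqrt{a^{2}+b^{2}}\right)$\,\ldots},
\texttt{http://\allowbreak maths.hytc.edu.cn/\allowbreak\_\_local/\allowbreak 7/D8/66/\allowbreak 858CB66A50C1AE8EDEAEDD7878B\allowbreak\_F9B8E586\allowbreak\_38014.pdf}

\end{thebibliography}
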